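# Reich's fixed point theorem for closed bounded values: a counterexample on a tree and a sharp integral test

## A contraction without fixed points, and the integral that decides

**Theorem A.** Let $k(t)=1-\frac t2$ for $0<t\le 1$ and $k(t)=\frac12$ for $t>1$. Then $\limsup_{r\to t^+}k(r)<1$ for every $t>0$, and there are a nonempty complete metric space $(X,\rho)$, bounded and separable, and a map $T:X\to\mathcal{CB}(X)$ with
$$H(Tx,Ty)\le k(\rho(x,y))\,\rho(x,y)\qquad\text{for all }x\ne y,$$
such that $T$ has no fixed point.

Here $\mathcal{CB}(X)$ is the family of nonempty closed bounded subsets of $X$, $H$ is the Hausdorff metric on it, and a fixed point of a set-valued map $T$ is a point $x$ with $x\in Tx$.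

The theorem answers a question of Reich. Write $\mathcal K(X)$ for the family of nonempty compact subsets of $X$. For a function $k:(0,\infty)\to[0,1)$ consider the two conditions
$$\limsup_{r\to t^+}k(r)<1\quad\text{for each }t\in(0,\infty),\tag{1}$$
$$H(Tx,Ty)\le k(d(x,y))\,d(x,y)\quad\text{for all }x\ne y\text{ in }X.\tag{2}$$
Reich proved in 1972 that if $(X,d)$ is a nonempty complete metric space, $k$ satisfies (1), and $T:X\to\mathcal K(X)$ satisfies (2), then $T$ has a fixed point. In 1974 he asked whether this still holds when $T$ takes values in $\mathcal{CB}(X)$. The question is quoted here from the paper "New Proofs Of Some Fixed Point Theorems For Mappings Satisfying Reich Type Contractions In Modular Metric Spaces". By Theorem A the answer is no. The next theorem locates the boundary between the two behaviors.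

**Theorem B.** Let $k:(0,\infty)\to[0,1)$, let $\tau>0$, and let $\kappa:(0,\tau]\to[0,1)$ be nonincreasing.

* (a) Suppose $k$ satisfies (1), $k\le\kappa$ on $(0,\tau]$, and $\int_0^\tau\frac{dt}{1-\kappa(t)}<\infty$. Then on every nonempty complete metric space $X$, every $T:X\to\mathcal{CB}(X)$ satisfying (2) has a fixed point.
* (b) If $k\ge\kappa$ on $(0,\tau]$ and $\int_0^\tau\frac{dt}{1-\kappa(t)}=\infty$, then there are a nonempty complete, bounded, separable metric space $X$ and a fixed-point-free $T:X\to\mathcal{CB}(X)$ satisfying (2).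

Say that $k$ has the *fixed point property* if on every nonempty complete metric space every $T:X\to\mathcal{CB}(X)$ satisfying (2) has a fixed point.

**Corollary.** A nonincreasing $k:(0,\infty)\to[0,1)$ has the fixed point property if and only if $\int_0^1\frac{dt}{1-k(t)}<\infty$. If $k$ satisfies (1) and $k(t)=1-at^{b-1}$ near $0$, with $a>0$ and $b>1$, then $k$ has the fixed point property if and only if $b<2$.

Both Theorem A and Theorem B(b) come from one construction.

**Theorem C.** Let $k:(0,\infty)\to[0,1)$ be continuous and nonincreasing with $\int_0^1\frac{dt}{1-k(t)}=\infty$, and let $c>0$ satisfy $k(c)\ge\frac12$. Then there are a complete separable metric space $(X,\rho)$ with $\rho\le c$ and a fixed-point-free $T:X\to\mathcal{CB}(X)$ with $H(Tx,Ty)\le k(\rho(x,y))\,\rho(x,y)$ for all $x\neq y$.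

Such $c$ exist and can be taken arbitrarily small. Indeed, if $k(0^+)<1$, then $1-k(t)\ge 1-k(0^+)>0$ for all $t$ and the integral would be finite; so $k(0^+)=1$.

*Theorem A from Theorem C.* The function in Theorem A is continuous and nonincreasing, with values in $[\frac12,1)$. In particular $\limsup_{r\to t^+}k(r)=k(t)<1$ for each $t>0$. Also $k(1)=\frac12$, and $\int_0^1\frac{dt}{1-k(t)}=\int_0^1\frac{2\,dt}{t}=\infty$. Theorem C with $c=1$ gives Theorem A. (The space in Theorem C is nonempty, as the construction will show.)

## The Hausdorff metric, and what condition (1) leaves free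

For $a\in X$ and nonempty $B\subseteq X$ put $d(a,B)=\inf_{b\in B}d(a,b)$. For $A,B\in\mathcal{CB}(X)$,
$$H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.$$
For example, in $\mathbb R$ take $A=[0,1]$ and $B=[0,3]$. Every point of $A$ lies in $B$, so the first supremum is $0$. The point $3\in B$ is at distance $2$ from $A$, so $H(A,B)=2$. We use these textbook facts.

* If $a\in A$, then $d(a,B)\le H(A,B)$. So for each $\varepsilon>0$ there is $b\in B$ with $d(a,b)\le H(A,B)+\varepsilon$.
* $|d(x,B)-d(y,B)|\le d(x,y)$ and $|d(x,A)-d(x,B)|\le H(A,B)$.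
* If $X$ is complete, then $(\mathcal{CB}(X),H)$ is a complete metric space.
* A nonexpansive map from a dense subset of a metric space into a complete metric space extends uniquely to a nonexpansive map on the whole space.

Inequality (2) says that whenever $x\ne y$, each point of $Tx$ has points of $Ty$ within any distance exceeding $k(d(x,y))\,d(x,y)$, and vice versa. Note that (2) makes $T$ nonexpansive: $H(Tx,Ty)\le d(x,y)$ for all $x,y$.

Condition (1) keeps $k$ away from $1$ just to the right of each *positive* $t$. It says nothing at $t=0$, so $k(t)\to1$ as $t\to0$ is allowed, as for $k(t)=1-\frac t2$. The integral $\int_0\frac{dt}{1-k(t)}$ measures how fast $k$ tends to $1$. For $k(t)=1-\frac12\sqrt t$ near $0$ it is $\int_0 2t^{-1/2}\,dt<\infty$. For $k(t)=1-\frac t2$ it is $\int_0\frac{2\,dt}{t}=\infty$.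

## Compact spaces and constant $k$

**Two points.** Let $X=\{x,y\}$ with $d(x,y)=D>0$. A fixed-point-free $T$ must have $Tx=\{y\}$ and $Ty=\{x\}$. Then $H(Tx,Ty)=D>k(D)D$, so (2) fails.

**Compact $X$.** Put $f(x)=d(x,Tx)$. Then $|f(x)-f(y)|\le d(x,y)+H(Tx,Ty)\le 2d(x,y)$, so $f$ is continuous and attains its minimum at some $x$. Suppose $f(x)>0$. The set $Tx$ is closed in a compact space, hence compact, so there is $y\in Tx$ with $d(x,y)=f(x)$. Then
$$f(y)=d(y,Ty)\le H(Tx,Ty)\le k(d(x,y))\,d(x,y)<d(x,y)=f(x),$$
a contradiction. So $f(x)=0$, and $x\in Tx$ because $Tx$ is closed. A counterexample must therefore live on a noncompact space, and by Reich's theorem some value of $T$ must be noncompact.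

**Constant $k=\lambda<1$.** Choose $x_0$, $x_1\in Tx_0$, and then $x_{n+2}\in Tx_{n+1}$ with $d(x_{n+1},x_{n+2})\le\frac{1+\lambda}2\,d(x_n,x_{n+1})$. If $x_{n+1}=x_n$ at some stage, this is a fixed point. Otherwise such a choice is possible because $d(x_{n+1},Tx_{n+1})\le\lambda\, d(x_n,x_{n+1})$. The step sizes decay geometrically, so $(x_n)$ is Cauchy, and its limit is a fixed point. The last claim is checked in general in Step 4 below.

## Iteration with almost nearest points

The sensible first approach for general $k$ is the same iteration. We see what it gives under (1) alone, then where it stops.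

**Step 1: choose the sequence.** The purpose is to spend half of the gain that (2) offers on the fact that distances to closed sets need not be attained. Let $x_0\in X$ and $x_1\in Tx_0$. Suppose $x_{n+1}\in Tx_n$ has been chosen, and put $d_n=d(x_n,x_{n+1})$. If $d_n=0$, then $x_n=x_{n+1}\in Tx_n$ is a fixed point and we stop. Otherwise $d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le k(d_n)d_n$, and $\frac12(1-k(d_n))d_n>0$. So we may choose $x_{n+2}\in Tx_{n+1}$ with
$$d_{n+1}\le k(d_n)d_n+\tfrac12(1-k(d_n))d_n=d_n-\tfrac12(1-k(d_n))d_n.\tag{3}$$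

**Step 2: under (1), $d_n\to0$.** Assume $d_n>0$ for all $n$. By (3) the sequence $(d_n)$ is strictly decreasing, with some limit $t\ge0$. Suppose $t>0$. Then $d_n\to t$ with $d_n>t$, so by (1) there is $\eta>0$ with $1-k(d_n)\ge\eta$ for large $n$. Letting $n\to\infty$ in $d_{n+1}\le d_n-\frac12\eta d_n$ gives $t\le t-\frac12\eta t$, a contradiction. So $d_n\to0$.

Consequently $\inf_x d(x,Tx)=0$ always holds. In a counterexample this infimum is not attained.

**What single-valued maps have in addition.** Suppose $Tx=\{f(x)\}$ and $x_{n+1}=f(x_n)$. The inequality (2) then reads $d(f(x),f(y))\le k(d(x,y))d(x,y)$. Step 2 applies, because here $d_{n+1}\le k(d_n)d_n$, which implies (3). We show that $(x_n)$ is Cauchy. If not, there is $\varepsilon>0$ such that for every $N$ there are $m>n\ge N$ with $d(x_n,x_m)\ge\varepsilon$. Take $m$ minimal for $n$, so that $d(x_n,x_{m-1})<\varepsilon$. Then $D=d(x_n,x_m)$ satisfies $\varepsilon\le D<\varepsilon+d_{m-1}$, so $D\to\varepsilon$ as $N\to\infty$. Moreover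
$$D\le d_n+d(x_{n+1},x_{m+1})+d_m\le d_n+d_m+k(D)D,\tag{4}$$
so $D(1-k(D))\le d_n+d_m\to0$. By (1) at $t=\varepsilon$ and by $k(\varepsilon)<1$, there are $\eta,\delta>0$ with $1-k\ge\eta$ on $[\varepsilon,\varepsilon+\delta]$. Hence $\varepsilon\eta\le d_n+d_m$ for large $N$, a contradiction. So $x_n\to x$ for some $x$. Since $d(f(x_n),f(x))\le d(x_n,x)\to0$, we get $f(x)=x$.

**Where this stops for sets.** The second inequality in (4) used $d(x_{n+1},x_{m+1})\le k(D)D$. For set-valued $T$, inequality (2) gives *some* point of $Tx_m$ close to $x_{n+1}\in Tx_n$. The point $x_{m+1}$ was chosen in $Tx_m$ for being close to $x_m$, so nothing relates it to $x_{n+1}$. Only consecutive distances are controlled, and the one way left to prove that $(x_n)$ is Cauchy is to sum the $d_n$. The integral in Theorem B(a) makes this possible.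

### Proof of Theorem B(a)

Run Steps 1 and 2. If some $d_n=0$ we are done, so assume $d_n>0$ for all $n$. Then $d_n\to0$.

**Step 3: the integral bounds $\sum d_n$.** The purpose is to turn the decrease in (3) into summability. Choose $n_0$ with $d_n\le\tau$ for $n\ge n_0$. By (3) and $k\le\kappa$, $d_n-d_{n+1}\ge\frac12(1-\kappa(d_n))d_n$. Since $\kappa$ is nonincreasing, $\frac1{1-\kappa(t)}\ge\frac1{1-\kappa(d_n)}$ for $0<t\le d_n$. Therefore
$$d_n\le\frac{2(d_n-d_{n+1})}{1-\kappa(d_n)}\le2\int_{d_{n+1}}^{d_n}\frac{dt}{1-\kappa(t)}.$$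
The intervals $[d_{n+1},d_n]$ do not overlap, so $\sum_{n\ge n_0}d_n\le2\int_0^\tau\frac{dt}{1-\kappa(t)}<\infty$.

**Step 4: the limit is a fixed point.** By Step 3, $(x_n)$ is Cauchy, say $x_n\to x$. Since $x_{n+1}\in Tx_n$ and $T$ is nonexpansive,
$$d(x,Tx)\le d(x,x_{n+1})+H(Tx_n,Tx)\le d(x,x_{n+1})+d(x_n,x)\to0.$$
As $Tx$ is closed, $x\in Tx$. $\blacksquare$

### The iteration fails at $k(t)=1-\frac t2$

Suppose the iteration runs at the full speed that (2) guarantees: $d_{n+1}=k(d_n)d_n=d_n-\frac12d_n^2$ with $0<d_0\le1$. Since $\frac1{1-x}\le1+2x$ for $0\le x\le\frac12$,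
$$\frac1{d_{n+1}}=\frac1{d_n}\cdot\frac1{1-d_n/2}\le\frac1{d_n}(1+d_n)=\frac1{d_n}+1 .$$
So $d_n\ge\frac1{n+1/d_0}$ and $\sum d_n=\infty$. The inequality along consecutive points does not force convergence.

## Why a single chain is not a counterexample

The last computation suggests a counterexample. Take points $x_0,x_1,\dots$ with gaps $d_n$ as above, set $\rho(x_n,x_m)=\min(1,d_n+\dots+d_{m-1})$ for $n<m$, and let $Tx_n=\{x_{n+1}\}$. Since $\sum d_n=\infty$, points with indices tending to infinity are eventually at distance $1$ from any fixed $x_n$. So a Cauchy sequence has bounded indices and is eventually constant. The space is complete and $T$ has no fixed point.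

But (2) fails. Given $n$, choose $m$ with $d_{n+1}+\dots+d_{m-1}\ge1$. Then $\rho(x_n,x_m)=1$ and $H(Tx_n,Tx_m)=\rho(x_{n+1},x_{m+1})=1$, while $k(1)\cdot1=\frac12$. For far apart $x,y$, inequality (2) demands a definite contraction, and a chain does not give it.

The failure tells us what must be added. Put $\varphi(t)=tk(t)$. If $u\in Tx$, then for every $y$ there must be a point $v\in Ty$ at distance about $\varphi(\rho(x,y))$ or less from $u$. So we *adjoin* such a $v$, for every $u$ and every $y$. New points need images and create new demands, so we repeat forever. To organize this, let each point $u$ lie in the image of just one of our points, called $p(u)$. Then $T$ is the inverse of $p$, that is, $Ty=p^{-1}(y)$, and the demand becomes a lifting property of $p$: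
$$\text{given }u\text{ and }y,\text{ there is }v\text{ with }p(v)=y\text{ and }\rho(u,v)\le\varphi(\rho(p(u),y)).$$
The freest way to adjoin $v$ is to hang it on $u$ by one edge of that length, so the space becomes a tree. A fixed point of $p^{-1}$ is a point with $p(v)=v$. None arises along the way, because $p(v)$ is always older than $v$. The danger is the completion: there may be points $u_n\to z$ with $p(u_n)\to z$. The divergent integral excludes them.

## The tree of forced points

From here to the end of the proof of Theorem C, $k$ and $c$ are as in that theorem.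

**Notation.** Put $\theta=1-k$. It is positive and nondecreasing on $(0,\infty)$, and $\theta\le\frac12$ on $(0,c]$. On $[0,c]$ put $\varphi(t)=tk(t)$ for $t>0$, $\varphi(0)=0$, and $\psi(t)=t-\varphi(t)$, so $\psi(t)=t\theta(t)$ for $t>0$. Since $0\le\varphi(t)\le t$ and $k$ is continuous, $\varphi$ is continuous on $[0,c]$. Because $\frac12\le k<1$ on $(0,c]$,
$$\tfrac t2\le\varphi(t)<t,\qquad 0<\psi(t)\le\tfrac t2\qquad(0<t\le c).\tag{5}$$

**Facts about trees.** In a tree with positive edge lengths, $[u,v]$ denotes the vertex set of the unique path from $u$ to $v$, and $d(u,v)$ is the sum of the edge lengths along it. If $x\in[u,v]$, then $d(u,x)\le d(u,v)$. With a root $r$ fixed, let $w$ be the last vertex of $[r,u]$, counted from $r$, that lies on $[r,v]$. Then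
$$[r,u]\cap[r,v]=[r,w],\qquad[u,v]=[u,w]\cup[w,v],\qquad d(u,v)=d(u,w)+d(w,v).\tag{6}$$

**Step 1: grow the tree.** The purpose is to satisfy the lifting property by adding every forced point. We build sets $V_0\subset V_1\subset\cdots$ containing a special point $o$, and put $Y_n=V_n\setminus\{o\}$. The set $Y_n$ is the vertex set of a tree with positive edge lengths and path metric $d$. On $V_n$ we use
$$\rho=\min(d,c)\ \text{ on }Y_n,\qquad\rho(o,y)=c\ \text{ for }y\in Y_n .$$
This is a metric: $\min(d,c)$ is one on $Y_n$, and triangles involving $o$ are fine because $c\le c+\rho(x,y)$ and $\rho(x,y)\le c\le 2c$. There is also a map $p:Y_n\to V_n$.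

* Start with $V_0=\{o,r\}$, the one-vertex tree $Y_0=\{r\}$, and $p(r)=o$.
* Given $V_n$: for each $u\in Y_n$ and each $y\in V_n$ with $y\ne p(u)$, add a new vertex $v=v_n(u,y)$. Join it by one edge to $u$ only, of length $\varphi(\rho(p(u),y))$, which is positive, and set $p(v)=y$. The result is $V_{n+1}$.

Only leaves are added, so paths between old vertices do not change, and $d$, $\rho$, $p$ are extended consistently. Each $V_n$ is finite. Let $V=\bigcup_nV_n$, which is countable, and $Y=V\setminus\{o\}$, a tree rooted at $r$. The point $o$ serves as the value $p(r)$. It is not in the domain of $p$, so it will lie in no image.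

*The first stages for $k(t)=1-\frac t2$, $c=1$.* Here $\varphi(t)=t-\frac{t^2}2$ on $[0,1]$. At stage $1$ the only pair is $(r,r)$. It gives one vertex $v$ with $p(v)=r$, attached to $r$ by an edge of length $\varphi(\rho(o,r))=\varphi(1)=\frac12$. At stage $2$ the pairs are $(r,r)$, $(r,v)$, $(v,o)$, $(v,v)$. The first two give new vertices attached to $r$ by edges of length $\varphi(1)=\frac12$, lying over $r$ and $v$. The third gives a vertex attached to $v$ over $o$, with edge length $\varphi(\rho(r,o))=\frac12$. The fourth gives a vertex attached to $v$ over $v$, with edge length $\varphi(\rho(r,v))=\varphi(\frac12)=\frac38$. So $V_2$ has seven points.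

**Step 2: record three properties.** They are all the proof needs to know about the construction. For $v\in V$ let $b(v)=\min\{n:v\in V_n\}$ be its birth time.

* **(P1)** For $v\in Y\setminus\{r\}$ we have $b(p(v))<b(v)$, and the parent $u$ of $v$ has $b(u)<b(v)$. Also $p(r)=o\ne r$. Hence $p(v)\ne v$ for all $v\in Y$.
* **(P2)** For every edge $uv$ of $Y$: $p(u)\ne p(v)$ and $d(u,v)=\varphi(\rho(p(u),p(v)))$.
* **(P3)** For $u\in Y$ and $y\in V$ there is $v\in Y$ with $p(v)=y$ and $\rho(u,v)\le\varphi(\rho(p(u),y))$. In particular every fibre $p^{-1}(y)$, $y\in V$, is nonempty.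

For (P1): a vertex $v\ne r$ is some $v_n(u,y)$ with $u,y\in V_n$ and $b(v)=n+1$. Its parent is $u$, and $p(v)=y$. For (P2): an edge joins some $v=v_n(u,y)$ to its parent $u$. Here $p(v)=y\ne p(u)$, and the length is as stated by construction. For (P3): if $y=p(u)$, take $v=u$, and both sides are $0$. Otherwise take $v=v_n(u,y)$ with $n$ so large that $u\in Y_n$ and $y\in V_n$; then $\rho(u,v)\le d(u,v)=\varphi(\rho(p(u),y))$.

## The complete space $X$ and the map $T$

**Step 3: complete the space.** We need a complete $X$ whose points are well described. Let $X$ be the completion of $(V,\rho)$. Since $\rho(o,\cdot)=c$ on $Y$, a Cauchy sequence in $V$ is eventually equal to $o$ or eventually in $Y$. On $Y$, $\rho(u,v)<c$ implies $d(u,v)=\rho(u,v)$, so $d$ and $\rho$ have the same Cauchy sequences in $Y$. Hence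
$$X=\{o\}\cup\hat Y,$$
where $\hat Y$ is the completion of $(Y,d)$, $\rho=\min(d,c)$ on $\hat Y$, and $\rho(o,\cdot)=c$ on $\hat Y$. The space $X$ is nonempty and complete, it is separable because $V$ is countable, and $\rho\le c$. For sequences in $\hat Y$, convergence in $\rho$ and in $d$ is the same.

**Step 4: define $T$ on $V$ and verify the contraction there.** For $y\in V$ let $T_0y$ be the closure of $p^{-1}(y)$ in $X$. It is nonempty by (P3), closed, and bounded. Let $x,y\in V$. If $u\in p^{-1}(x)$, then (P3) gives $v\in p^{-1}(y)$ with $\rho(u,v)\le\varphi(\rho(x,y))$, so $\rho(u,T_0y)\le\varphi(\rho(x,y))$. Since $\rho(\cdot,T_0y)$ is continuous, this persists for all $u$ in the closure $T_0x$. Exchanging $x$ and $y$,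
$$H(T_0x,T_0y)\le\varphi(\rho(x,y))\le\rho(x,y)\qquad(x,y\in V).$$

**Step 5: extend to $X$.** Since $T_0$ is nonexpansive, $V$ is dense in $X$ and $(\mathcal{CB}(X),H)$ is complete, $T_0$ extends to a nonexpansive map $T:X\to\mathcal{CB}(X)$. For $x\ne y$ in $X$ choose $x_n,y_n\in V$ with $x_n\to x$, $y_n\to y$. Then $H(Tx,Ty)=\lim H(T_0x_n,T_0y_n)\le\lim\varphi(\rho(x_n,y_n))$. By continuity of $\varphi$ on $[0,c]$,
$$H(Tx,Ty)\le\varphi(\rho(x,y))=k(\rho(x,y))\,\rho(x,y).$$

*Remark: the values on $V$ are not compact.* Let $y\in V$. Fibres over different points are nonempty, so there is $u\in Y$ with $p(u)\ne y$. For all large $n$ the vertices $v_n(u,y)$ are distinct leaves hung on $u$ by edges of the same length $\lambda=\varphi(\rho(p(u),y))>0$, and all lie over $y$. Their mutual $\rho$-distances are $\min(2\lambda,c)>0$, so $T_0y$ contains an infinite uniformly separated set.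

It remains to show that $T$ has no fixed point. Nothing so far has used $\int_0^1\frac{dt}{1-k(t)}=\infty$ except to know that a suitable $c$ exists. The integral enters only at the last step. It must enter: if it were finite, Theorem B(a) would produce a fixed point of this very $T$.

## A fixed point would be the end of a ray

Suppose $z\in Tz$.

**Step 6: approximate $z$ inside the tree.** The purpose is to express $z\in Tz$ in terms of $p$. Choose $x_n\in V$ with $x_n\to z$. Since $z\in Tz$, we have $\rho(z,T_0x_n)\le H(Tz,T_0x_n)\le\rho(z,x_n)\to0$. As $p^{-1}(x_n)$ is dense in $T_0x_n$, there are $u_n\in p^{-1}(x_n)$ with $u_n\to z$. Since $\rho(o,u_n)=c$, also $\rho(o,z)=c$, so $z\in\hat Y$. Thus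
$$u_n\in Y,\qquad u_n\to z,\qquad p(u_n)\to z.\tag{7}$$

**Step 7: $p$ is Lipschitz.** This lets us replace $(u_n)$ by any other sequence in $Y$ tending to $z$.

**Lemma 1.** $\rho(p(u),p(v))\le2d(u,v)$ for $u,v\in Y$. Consequently, if $v_n\in Y$ and $v_n\to z$, then $p(v_n)\to z$.

*Proof.* Let $u=w_0,\dots,w_n=v$ be the tree path. By (P2) and (5), each edge satisfies $d(w_i,w_{i+1})=\varphi(\rho(p(w_i),p(w_{i+1})))\ge\frac12\rho(p(w_i),p(w_{i+1}))$. Summing,
$$\rho(p(u),p(v))\le\sum_i\rho(p(w_i),p(w_{i+1}))\le2\sum_id(w_i,w_{i+1})=2d(u,v).$$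
If $v_n\to z$, then $d(v_n,u_n)\to0$, so $\rho(p(v_n),p(u_n))\le2d(v_n,u_n)\to0$, and $p(u_n)\to z$ by (7). $\square$

**Step 8: $z$ is not a vertex.** If $z\in Y$, Lemma 1 with the constant sequence $v_n=z$ gives $p(z)=z$, contradicting (P1). So $z\in\hat Y\setminus Y$.

**Step 9: find a ray converging to $z$.** Along a ray we have both a sequence tending to $z$ and exact edge lengths.

**Lemma 2.** There is an infinite ray $r=s_0,s_1,s_2,\dots$ in $Y$, with $s_i$ the parent of $s_{i+1}$, such that $s_i\to z$ and $\sum_id(s_i,s_{i+1})<\infty$.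

*Proof.* Since $u_n\to z$, the sequence $(u_n)$ is Cauchy in $d$. Let $S$ be the set of vertices lying on $[r,u_n]$ for all but finitely many $n$. Then $r\in S$, $S$ contains all ancestors of its elements, and any two elements of $S$ lie on a common path $[r,u_n]$. So $S$ is the vertex set of a finite or infinite path starting at $r$ and going away from $r$.

*$S$ is infinite.* Suppose $S$ is finite with last vertex $s$. We claim that for every $N$ there are $n,m\ge N$ with $s\in[u_n,u_m]$. Otherwise there is $N$ such that $s\notin[u_n,u_m]$ for all $n,m\ge N$. Enlarging $N$, we may also assume $s\in[r,u_n]$ for all $n\ge N$. The case $n=m$ shows $u_n\ne s$, so each $u_n$ with $n\ge N$ lies in the branch of some child of $s$. If $u_n$ and $u_m$ lay in the branches of different children, the path between them would pass through $s$. So all of them lie in the branch of one child $s'$. But then $s'\in[r,u_n]$ for all $n\ge N$, so $s'\in S$, contradicting the choice of $s$. This proves the claim. For such $n,m$ we have $d(u_n,s)\le d(u_n,u_m)$. Since $(u_n)$ is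 Cauchy, a subsequence converges to $s$, so $z=s\in Y$, which Step 8 excluded.

*The length is finite.* Now $S=\{s_0,s_1,\dots\}$ is an infinite ray. For each $i$ we have $s_i\in[r,u_n]$ for large $n$, so $d(r,s_i)\le\sup_nd(r,u_n)<\infty$. Hence $\sum_id(s_i,s_{i+1})<\infty$.

*The ray tends to $z$.* Let $\varepsilon>0$ and let $N$ be such that $d(u_n,u_m)<\varepsilon$ for $n,m\ge N$. Fix $n\ge N$. The finite path $[r,u_n]$ contains $s_0$; let $s_j$ be the last ray vertex on it. Let $i>j$ and choose $m\ge N$ with $s_i\in[r,u_m]$. Then $s_j\in[r,u_n]\cap[r,u_m]$, while $s_{j+1}\in[r,u_m]\setminus[r,u_n]$. So the paths from $r$ to $u_n$ and to $u_m$ separate at $s_j$. By (6), $[u_n,u_m]\supset[s_j,u_m]\ni s_i$, and therefore $d(u_n,s_i)\le d(u_n,u_m)<\varepsilon$. Letting $m\to\infty$ in $d(u_n,u_m)<\varepsilon$ gives $d(u_n,z)\le\varepsilon$, so $d(s_i,z)\le2\varepsilon$ for all $i>j$. Thus $s_i\to z$. $\square$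

## The image of the ray lags behind, and the integral

Put
$$e_i=d(s_i,s_{i+1}),\qquad \ell_i=\sum_{j\ge i}e_j,\qquad q_i=p(s_i),\qquad\delta_i=\rho(q_i,q_{i+1}).$$
Then $d(s_i,z)=\lim_md(s_i,s_m)=\ell_i$. By (P2), $\delta_i\in(0,c]$ and $e_i=\varphi(\delta_i)$. By Lemma 1, $q_i\to z$.

So two sequences run to the same point $z$. The ray takes steps $e_i=\varphi(\delta_i)$, and its image takes the slightly longer steps $\delta_i$, longer by $\psi(\delta_i)$. We show that $q_i$ is always at least one ray step behind $s_i$. To catch up, the image has only the surplus $\sum_{j\ge i}\psi(\delta_j)$. When the integral diverges, this surplus is too small for the steps to be summable.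

**Step 10: the lag.** Birth times force $q_i$ to leave the ray before $s_i$.

**Lemma 3.** If $i\ge1$ and $q_i\in Y$, then $d(q_i,z)\ge\ell_{i-1}$.

*Proof.* Let $s_j$ be the last ray vertex on $[r,q_i]$. It equals $q_i$ or is an ancestor of $q_i$, so by (P1), $b(s_j)\le b(q_i)=b(p(s_i))<b(s_i)$; here $i\ge1$ ensures $s_i\ne r$. Since $b(s_0)<b(s_1)<\cdots$ by (P1), we get $j\le i-1$. For $m>j$ the vertex $s_{j+1}$ lies on $[r,s_m]$ but not on $[r,q_i]$. So these paths separate at $s_j$, and (6) gives $d(q_i,s_m)\ge d(s_j,s_m)$. Letting $m\to\infty$, $d(q_i,z)\ge\ell_j\ge\ell_{i-1}$. $\square$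

**Step 11: compare the two tails.** By (5), $\delta_i\le2e_i$, and $\sum e_i<\infty$ by Lemma 2, so
$$\sum_i\delta_i<\infty.\tag{8}$$
Choose $K\ge1$ with $\delta_i<c$ for all $i\ge K$. Let $i\ge K$. If $q_i$ or $q_{i+1}$ were $o$, the other would be different from $o$ by (P2), and $\delta_i$ would equal $c$. So $q_i,q_{i+1}\in Y$, and $\delta_i=\min(d(q_i,q_{i+1}),c)<c$ gives $\delta_i=d(q_i,q_{i+1})$. Since $q_m\to z$, Lemma 3 and the triangle inequality give
$$\ell_{i-1}\le d(q_i,z)\le\sum_{j\ge i}\delta_j\qquad(i\ge K).$$
On the other hand $\ell_i=\sum_{j\ge i}\varphi(\delta_j)=\sum_{j\ge i}(\delta_j-\psi(\delta_j))$, and all these series converge by (8) and (5). Subtracting,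
$$e_{i-1}=\ell_{i-1}-\ell_i\le g_i:=\sum_{j\ge i}\psi(\delta_j)\qquad(i\ge K).\tag{9}$$
Since $\psi>0$ on $(0,c]$, we have $0<g_i<\infty$ and $g_i\downarrow0$.

**Step 12: bound each step by the surplus.** We turn (9) into an inequality in $\delta_i$ and $g_i$ with the same index. For $i\ge K$, (9) with $i+1$ in place of $i$ reads $e_i\le g_{i+1}$. Hence
$$\delta_i=e_i+\psi(\delta_i)\le g_{i+1}+\psi(\delta_i)=g_i\qquad(i\ge K).\tag{10}$$
By (5) and (10), $g_i-g_{i+1}=\psi(\delta_i)\le\frac12\delta_i\le\frac12g_i$, so
$$g_{i+1}\ge\tfrac12g_i\qquad(i\ge K).\tag{11}$$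

*The model case.* Let $k(t)=1-\frac t2$, $c=1$, so $\psi(t)=\frac12t^2$. Then $g_i-g_{i+1}=\frac12\delta_i^2$, and by (10), $\delta_i=\frac{2(g_i-g_{i+1})}{\delta_i}\ge\frac{2(g_i-g_{i+1})}{g_i}$. By (11) this is at least $\frac{g_i-g_{i+1}}{g_{i+1}}\ge\log\frac{g_i}{g_{i+1}}$. Summing, $\sum_{i\ge K}\delta_i\ge\lim_m\log\frac{g_K}{g_m}=\infty$, against (8). The general case is the same with $\int\frac{dt}{1-k(t)}$ in place of the logarithm.

**Step 13: the integral appears.** Let $i\ge K$. Since $\psi(\delta_i)=\delta_i\theta(\delta_i)$, $\theta$ is nondecreasing and $\delta_i\le g_i$,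
$$\delta_i=\frac{\psi(\delta_i)}{\theta(\delta_i)}=\frac{g_i-g_{i+1}}{\theta(\delta_i)}\ge\frac{g_i-g_{i+1}}{\theta(g_i)}.$$
For $t\in[g_{i+1},g_i]$, (11) gives $2t\ge2g_{i+1}\ge g_i$, so $\theta(2t)\ge\theta(g_i)$. Hence
$$\delta_i\ge\int_{g_{i+1}}^{g_i}\frac{dt}{\theta(2t)} .$$
Summing over $i\ge K$ and using $g_i\downarrow0$,
$$\sum_{i\ge K}\delta_i\ge\int_0^{g_K}\frac{dt}{\theta(2t)}=\frac12\int_0^{2g_K}\frac{ds}{1-k(s)}.$$
On $[a,1]$ with $0<a<1$ the function $\frac1{1-k}$ is bounded by $\frac1{1-k(a)}$. So $\int_0^1\frac{ds}{1-k(s)}=\infty$ means divergence at $0$, and the right side is $\infty$. This contradicts (8). Hence $T$ has no fixed point, which proves Theorem C and with it Theorem A. $\blacksquare$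

## Removing continuity: Theorem B(b) and the Corollary

*Proof of Theorem B(b).* Theorem C wants a continuous nonincreasing function on $(0,\infty)$. We build one below $\kappa$ whose integral still diverges.

**Step 1: average $1-\kappa$.** Extend $\kappa$ by $\kappa(t)=\kappa(\tau)$ for $t>\tau$, and let $\theta=1-\kappa$, which is nondecreasing with values in $(0,1]$. Put
$$\theta_1(t)=\frac1t\int_t^{2t}\theta(s)\,ds=\int_1^2\theta(ts)\,ds\qquad(t>0).$$
The first expression shows that $\theta_1$ is continuous. The second shows that it is nondecreasing and that $\theta(t)\le\theta_1(t)\le\theta(2t)$. In particular $\theta_1\in(0,1]$. So $k_1=1-\theta_1:(0,\infty)\to[0,1)$ is continuous and nonincreasing, and $k_1\le\kappa$.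

**Step 2: the integral of $\frac1{1-k_1}$ diverges.** On $[a,\tau]$ with $a>0$ the function $\frac1\theta$ is bounded by $\frac1{\theta(a)}$, so $\int_0^\tau\frac{dt}{\theta(t)}=\infty$ means divergence at $0$. Hence
$$\int_0^1\frac{dt}{1-k_1(t)}\ge\int_0^1\frac{dt}{\theta(2t)}=\frac12\int_0^2\frac{ds}{\theta(s)}=\infty .$$

**Step 3: apply Theorem C.** Take $k_1$ and some $c\le\tau$ with $k_1(c)\ge\frac12$; such $c$ exists by the remark after Theorem C. All distances in the resulting $X$ are at most $c\le\tau$, and $k_1\le\kappa\le k$ on $(0,\tau]$. So the fixed-point-free $T$ satisfies (2) with $k$. The space $X$ is nonempty, complete, bounded and separable. $\blacksquare$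

*Proof of the Corollary.* A nonincreasing $k:(0,\infty)\to[0,1)$ satisfies (1) automatically, since $\limsup_{r\to t^+}k(r)\le k(t)<1$. Take $\tau=1$ and let $\kappa$ be the restriction of $k$ to $(0,1]$. If the integral is finite, Theorem B(a) gives the fixed point property. If it is infinite, Theorem B(b) gives a counterexample.

Now let $k$ satisfy (1) with $k(t)=1-at^{b-1}$ near $0$, where $a>0$ and $b>1$. Choose $\tau>0$ so small that this formula holds on $(0,\tau]$. There $k$ is decreasing with values in $[0,1)$, and we take $\kappa=k$ on $(0,\tau]$. The integral is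
$$\int_0^\tau\frac{dt}{1-\kappa(t)}=\frac1a\int_0^\tau t^{1-b}\,dt,$$
which is finite if and only if $1-b>-1$, that is, $b<2$. Theorem B(a) covers $b<2$, and Theorem B(b) covers $b\ge2$. $\blacksquare$
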